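\title{The cover-and-return time of random walk on a uniform labeled tree}

\begin{abstract}
Let $C_n^+$ be the number of steps that simple random walk on a uniform random labeled tree with $n$ vertices needs in order to visit every vertex and return to the root. We prove that $\mathbb{E}\,C_n^+\sim 4\sqrt{2\pi}\,n^{3/2}$; this answers in the negative the question whether the constant is $6\sqrt{2\pi}$. The proof measures time by the local time at the root. An exact generating-function recursion for the covering probabilities has the equation $xV''=\frac12V^2+\sqrt2\,V$ as its scaling limit, and an exact monotonicity in $n$ supplies the Tauberian step. We also show that the root local time at the cover-and-return time, divided by $\sqrt n$, converges in law.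
\end{abstract}

\section{The problem and the results}\label{sec:intro}

There are $n^{n-2}$ trees on the vertex set $\{0,1,\dots,n-1\}$. Let $T_n$ be chosen uniformly among them, with root $0$. Given $T_n$, let $(X_j)_{j\ge0}$ be simple random walk on $T_n$ started at the root: from a vertex $v$ of degree $r_v$ it moves to each neighbor of $v$ with probability $1/r_v$. The \emph{cover time} and the \emph{cover-and-return time} are
\[
C_n=\max_v\min\{j\ge0: X_j=v\},\qquad C_n^+=\min\{j\ge C_n: X_j=0\}.
\]
Probabilities and expectations are taken over both the tree and the walk.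

The expected cover-and-return time depends strongly on the shape of the tree: it has order $n\log n$ on a star and order $n^2$ on a path (Example~\ref{ex:small}). It is natural to ask where a typical tree lies. The question considered here, posed in \cite{cover}, is whether
\begin{equation}\label{eq:question}
\mathbb{E}\,C_n^+\sim 6\sqrt{2\pi}\,n^{3/2}\qquad(n\to\infty).
\end{equation}
The order is right, but the constant is not.

\begin{theorem}\label{thm:main}
As $n\to\infty$, $\mathbb{E}\,C_n^+\sim 4\sqrt{2\pi}\,n^{3/2}$. In particular, \eqref{eq:question} is false.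
\end{theorem}

The quantity that we analyze is a local time. Given a finite rooted tree $T$, consider the continuous-time chain, started at the root, that crosses each edge in each direction at rate $1$. It stays at a vertex $v$ for an exponential time of mean $1/r_v$ and then moves to a uniform neighbor, so the sequence of its positions is simple random walk. The \emph{local time} at a vertex is the total time spent there. Let $\tau_T$ be the local time at the root accumulated before the jump number $C^+$, that is, before the chain first returns to the root having visited every vertex; for the one-vertex tree, $\tau_T=0$. Write $\tau_n=\tau_{T_n}$. The method also gives the following supplement.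

\begin{theorem}\label{thm:law}
\begin{enumerate}
\item[(a)] For each $\ell>0$, the sequence $n\mapsto\mathbb{P}(\tau_n>\ell)$ is nondecreasing.
\item[(b)] There is exactly one nonnegative $V\in C^2(0,\infty)$ with
\[
xV''=\tfrac12V^2+\sqrt2\,V,\qquad V(x)=4/x+O(1)\ \text{ as }x\downarrow0,\qquad V(\infty)=0.
\]
It is strictly positive.
\item[(c)] The variables $\tau_n/\sqrt n$ converge in law on $[0,\infty)$. The survival function $\varphi$ of the limit on $(0,\infty)$ is determined by
\[
\int_0^\infty(2\pi t^3)^{-1/2}e^{-\lambda t}\,\varphi(x/\sqrt t)\,dt=\sqrt\lambda\,V(\sqrt\lambda\,x)\qquad(\lambda,x>0),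
\]
and $\int_0^\infty\varphi(s)\,ds=2\sqrt{2\pi}$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:local} reduces $C_n^+$ to $\tau_n$ and finds a product recursion over subtrees. Section~\ref{sec:gf} turns it into a single fixed-point equation by mixing over $n$, and explains heuristically where the constant $4$ comes from. Sections~\ref{sec:bounds}--\ref{sec:identify} pass rigorously from that equation to the differential equation for $V$. Section~\ref{sec:average} extracts the asymptotics of $\mathbb{E}\tau_n$ on average over $n$, which already refutes \eqref{eq:question}; Section~\ref{sec:mono} removes the average and proves Theorem~\ref{thm:main}. Section~\ref{sec:law} completes the proof of Theorem~\ref{thm:law}.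

\section{Local time at the root}\label{sec:local}

In this section $T$ is a fixed finite tree with root $o$. The \emph{height} of a vertex is its distance from $o$, and the height of $T$ is the largest height of a vertex. Counting steps couples all parts of the tree, since steps spent in one subtree delay the visit to another. The clock of local time at the root stands still during every excursion, and this removes the coupling. Nothing is lost in the mean.

\begin{lemma}\label{lem:wald}
If $T$ has $n$ vertices, then $\mathbb{E}\,C^+=2(n-1)\,\mathbb{E}\,\tau_T<\infty$.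
\end{lemma}

\begin{proof}
For $n=1$ both sides vanish. Let $n\ge2$, and let $r$ be the degree of $o$. The excursions of the walk from $o$ are independent and identically distributed. Their mean length is $2(n-1)/r$, because the mean return time to a state of a finite irreducible chain is the reciprocal of its stationary probability, here $r/(2(n-1))$. For $w\ne o$ let $K_w$ be the index of the first excursion that visits $w$, a geometric variable, and let $K=\max_{w\neq o}K_w$. Then $K$ is a stopping time for the sequence of excursions, $\mathbb{E}K\le\sum_w\mathbb{E}K_w<\infty$, and $C^+$ is the total length of the first $K$ excursions. Wald's identity gives $\mathbb{E}\,C^+=\mathbb{E}K\cdot2(n-1)/r$. On the other hand, $\tau_T$ is the sum of the $K$ holding times at $o$ that precede these excursions. They are independent of the walk and have mean $1/r$, so $\mathbb{E}\tau_T=\mathbb{E}K/r$.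
\end{proof}

For $\ell>0$, run the chain until the first moment at which the local time at $o$ exceeds $\ell$, and let $L_w(\ell)$ be the local time at $w$ at that moment. The excursions completed by then are those that started at root local time at most $\ell$, and the $K$-th excursion starts at root local time $\tau_T$. Hence
\[
g_T(\ell):=\mathbb{P}(\tau_T\le\ell)=\mathbb{P}\big(L_w(\ell)>0\text{ for all }w\big).
\]
Let $Y_\ell$ be a sum of $N$ independent exponential variables of mean $1$, where $N$ is an independent Poisson variable of mean $\ell$; thus $Y_\ell=0$ exactly when $N=0$. Since $\mathbb{E}t^N=e^{\ell(t-1)}$, taking $t=1/(1+s)$ gives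
\begin{equation}\label{eq:laplaceY}
\mathbb{E}\,e^{-sY_\ell}=\exp\Big(-\frac{\ell s}{1+s}\Big)\qquad(s\ge0).
\end{equation}

\begin{lemma}[branching property]\label{lem:branch}
For a child $v$ of $o$, let $T_v$ be the subtree of $v$ and its descendants, rooted at $v$. The fields $(L_w(\ell))_{w\in T_v}$ are independent for different children $v$. The variable $L_v(\ell)$ has the law of $Y_\ell$. Given $L_v(\ell)=y>0$, the field on $T_v$ has the law of the local time field of the chain on $T_v$ stopped at root local time $y$; if $L_v(\ell)=0$, the field on $T_v$ vanishes. Consequently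
\begin{equation}\label{eq:product}
g_T(\ell)=\prod_{v\text{ child of }o}\mathbb{E}\big[g_{T_v}(Y_\ell);\,Y_\ell>0\big].
\end{equation}
\end{lemma}

\begin{proof}
Attach to each directed edge $(w,w')$ an independent Poisson process $\Pi_{ww'}$ of rate $1$ on $(0,\infty)$, and let the chain jump from $w$ to $w'$ when its local time at $w$ reaches a point of $\Pi_{ww'}$. By the memoryless property this is a construction of the chain. Up to the stopping moment, the number $N$ of jumps from $o$ to $v$ is the number of points of $\Pi_{ov}$ in $(0,\ell]$, which is Poisson of mean $\ell$. At the stopping moment the chain is at $o$, so it has also jumped $N$ times from $v$ to $o$ and has not been at $v$ since the last such jump. Thus $L_v(\ell)$ is the $N$-th point of $\Pi_{vo}$ (and $0$ if $N=0$), which has the law of $Y_\ell$. Concatenate the time intervals spent in $T_v$. Each begins and ends at $v$, so the result is the chain on $T_v$ driven by the processes of the edges inside $T_v$, stopped when its local time at $v$ reaches $L_v(\ell)$. These processes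 are independent of $\Pi_{ov}$ and $\Pi_{vo}$, and different children use disjoint families of processes.
\end{proof}

\begin{corollary}\label{cor:miss}
If $w$ has height $d\ge1$, then $\mathbb{P}(L_w(\ell)=0)=e^{-\ell/d}$.
\end{corollary}

\begin{proof}
We show that $\mathbb{E}e^{-sL_w(\ell)}=\exp(-\ell s/(1+ds))$ and let $s\to\infty$. For $d=1$ this is \eqref{eq:laplaceY}. Let $d\geq2$ and let $w'$ be the parent of $w$. By repeated use of Lemma~\ref{lem:branch}, given $L_{w'}(\ell)=y$ the variable $L_w(\ell)$ has the law of $Y_y$, with $Y_0=0$. So $\mathbb{E}e^{-sL_w(\ell)}=\mathbb{E}e^{-s'L_{w'}(\ell)}$ with $s'=s/(1+s)$, and $s'/(1+(d-1)s')=s/(1+ds)$.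
\end{proof}

\begin{example}\label{ex:small}
For the star with $n-1$ leaves, rooted at its center, \eqref{eq:product} gives $g_T(\ell)=(1-e^{-\ell})^{n-1}$. So $\tau_T$ is the maximum of $n-1$ independent exponentials of mean $1$, and $\mathbb{E}\,C^+=2(n-1)\sum_{k=1}^{n-1}1/k$. For the path with $n$ vertices, rooted at an end, covering means visiting the other end, so $g_T(\ell)=1-e^{-\ell/(n-1)}$ and $\mathbb{E}\,C^+=2(n-1)^2$. For any tree of height $d\ge1$, Corollary~\ref{cor:miss} gives $\mathbb{P}(\tau_T>\ell)\ge e^{-\ell/d}$, hence $\mathbb{E}\tau_T\ge d$: the local time $\tau_T$ lives on the scale of the height or above.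

For $n=3$ the tree $T_3$ is a star with probability $\frac13$ and a path with probability $\frac23$. Therefore $\mathbb{P}(\tau_3\le\ell)=\frac13(1-e^{-\ell})^2+\frac23(1-e^{-\ell/2})$, which is at most $\mathbb{P}(\tau_2\le\ell)=1-e^{-\ell}$, in agreement with Theorem~\ref{thm:law}(a). Also $\mathbb{E}\tau_3=\frac13\cdot\frac32+\frac23\cdot2=\frac{11}6$ and $\mathbb{E}\,C_3^+=\frac{22}3$.
\end{example}

\section{Mixing over the size}\label{sec:gf}

Put
\[
g_n(\ell)=\mathbb{P}(\tau_n\le\ell),\qquad\varphi_n=1-g_n,\qquad m_n=\mathbb{E}\tau_n=\int_0^\infty\varphi_n(\ell)\,d\ell .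
\]
Averaging Lemma~\ref{lem:wald} over the finitely many values of $T_n$ shows that $m_n<\infty$ and
\begin{equation}\label{eq:reduction}
\mathbb{E}\,C_n^+=2(n-1)\,m_n ,
\end{equation}
so Theorem~\ref{thm:main} is equivalent to $m_n\sim2\sqrt{2\pi n}$. For fixed $n$ the subtrees in \eqref{eq:product} are dependent, because their sizes add up to $n-1$. A generating function in $n$ removes this constraint.

\subsection{The fixed-point equation}

Let $p_n=n^{n-1}e^{-n}/n!$. By Stirling's formula $p_n\sim(2\pi)^{-1/2}n^{-3/2}$, so $n^{3/2}p_n$ is bounded above and below by positive constants. We use the exponential formula in the following form. Let $W,W'$ be functions of rooted trees with values in $[0,1]$, not depending on labels, such that $W(T)=\prod_vW'(T_v)$, the product running over the children of the root. Then for $0\le z\le1$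
\begin{equation}\label{eq:expformula}
\sum_{n\ge1}p_nz^n\,\mathbb{E}W(T_n)=\frac ze\exp\Big(\sum_{n\ge1}p_nz^n\,\mathbb{E}W'(T_n)\Big).
\end{equation}
Indeed, by relabeling, $\mathbb{E}W(T_n)$ is also the average of $W$ over all $n^{n-1}$ labeled trees with an arbitrary root, so with $x=z/e$ the left side is $\sum_TW(T)x^{|T|}/|T|!$. A rooted labeled tree is a root label together with an unordered set of rooted trees whose label sets partition the remaining labels; the root contributes the factor $x$, and sets of $k$ subtrees contribute $\frac1{k!}\big(\sum_TW'(T)x^{|T|}/|T|!\big)^k$.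

With $W=W'=1$, the series $H(z)=\sum_np_nz^n$ satisfies $H=\frac ze e^H$. At $z=1$ this reads $H(1)=e^{H(1)-1}$, which forces $H(1)=1$. So $(p_n)$ is a probability distribution. Let $\mathcal T$ be the random tree that has $n$ vertices with probability $p_n$ and is then distributed as $T_n$. At $z=1$, formula \eqref{eq:expformula} has the form $\sum_k\frac{e^{-1}}{k!}(\mathbb{E}W'(\mathcal T))^k$: the root of $\mathcal T$ has a Poisson number of children of mean $1$, carrying independent copies of $\mathcal T$.

For $\theta\ge0$ write $h_\theta=H(e^{-\theta})$ and $\eta=1-h_\theta$. Taking logarithms in $h_\theta=e^{-\theta-1+h_\theta}$ gives $\theta=-\log(1-\eta)-\eta=\sum_{k\ge2}\eta^k/k$, so $\eta^2/2\le\theta\le\eta^2/(2h_\theta)$. For $\theta\le1$ we have $h_\theta\ge e^{-1-\theta}\ge e^{-2}$, and $h_\theta\to1$ as $\theta\to0$. With $c_0=\sqrt2/e$,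
\begin{equation}\label{eq:h}
1-h_\theta\le\sqrt{2\theta}\ \ (\theta\ge0),\qquad 1-h_\theta\ge c_0\sqrt\theta\ \ (0<\theta\le1),\qquad\lim_{\theta\to0}\frac{1-h_\theta}{\sqrt\theta}=\sqrt2 .
\end{equation}
For $\ell>0$ define
\[
F_\theta(\ell)=\sum_{n\ge1}p_n\varphi_n(\ell)e^{-\theta n},\qquad u_\theta(\ell)=\frac{F_\theta(\ell)}{h_\theta},\qquad q=F_0=u_0 ,
\]
and set $u_\theta(0)=1$. Thus $q(\ell)$ is the probability that $\mathcal T$ is not covered at root local time $\ell$, and $u_\theta(\ell)$ is the same probability after the law of $\mathcal T$ is tilted by $e^{-\theta|\mathcal T|}$, which suppresses sizes much larger than $1/\theta$. The convention $u_\theta(0)=1$ records that a subtree whose root has local time $0$ is not covered. The functions $u_\theta$ are nonincreasing with values in $[0,1]$. Since $0\le\varphi_n\le1$, for $0\le\theta<\theta'$ we have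
\begin{equation}\label{eq:Fdiff}
0\le F_\theta-F_{\theta'}\le h_\theta-h_{\theta'}\le1-h_{\theta'}\le\sqrt{2\theta'} .
\end{equation}

\begin{proposition}\label{prop:fixed}
Let $\theta\ge0$. For all $\ell>0$,
\begin{equation}\label{eq:fixed}
-\log\big(1-u_\theta(\ell)\big)=h_\theta\,\mathbb{E}\,u_\theta(Y_\ell).
\end{equation}
Moreover, if $w:[0,\infty)\to[0,1]$ is measurable, $w(0)=1$, and $h_\theta\,\mathbb{E}\,w(Y_\ell)\le-\log(1-w(\ell))$ for all $\ell>0$, then $u_\theta\le w$.
\end{proposition}

\begin{proof}
Write $z=e^{-\theta}$, $h=h_\theta$, $u=u_\theta$. Let $G_z(\ell)=\sum_np_ng_n(\ell)z^n=h\,(1-u(\ell))$. By \eqref{eq:product} and \eqref{eq:expformula},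
\begin{equation}\label{eq:G}
G_z(\ell)=\frac ze\exp\big(\mathbb{E}[G_z(Y_\ell);\,Y_\ell>0]\big).
\end{equation}
Because $u(0)=1$, the exponent equals $h\,\mathbb{E}[1-u(Y_\ell)]$, and $\frac zee^h=h$. So $1-u(\ell)=\exp(-h\,\mathbb{E}u(Y_\ell))$, which is \eqref{eq:fixed}.

For the comparison we realize $u$ as the limit of an increasing iteration, by covering the tree only up to a given height. Let $g_T^{(k)}(\ell)$ be the probability that $L_w(\ell)>0$ for all $w$ of height at most $k$. Then $g_T^{(0)}=1$, the functions $g^{(k)}_T$ decrease to $g_T$ (with equality once $k$ reaches the height of $T$), and Lemma~\ref{lem:branch} gives $g_T^{(k+1)}(\ell)=\prod_v\mathbb{E}[g^{(k)}_{T_v}(Y_\ell);Y_\ell>0]$. Put $u^{(k)}(\ell)=1-h^{-1}\sum_np_nz^n\mathbb{E}g^{(k)}_{T_n}(\ell)$ for $\ell>0$ and $u^{(k)}(0)=1$. Then $u^{(0)}=0$ on $(0,\infty)$, $u^{(k)}\uparrow u$ by dominated convergence, and the computation above gives $1-u^{(k+1)}(\ell)=\exp(-h\,\mathbb{E}u^{(k)}(Y_\ell))$. Now $u^{(0)}\le w$, and $u^{(k)}\le w$ implies $1-u^{(k+1)}(\ell)\ge\exp(-h\,\mathbb{E}w(Y_\ell))\ge1-w(\ell)$.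
\end{proof}

We call such a function $w$ a \emph{supersolution}.

\subsection{Where the constant comes from}\label{sec:heur}

The following computation is only a guide and is not used in the proofs. Expanding $-\ell s/(1+s)=-\ell s+\ell s^2-\cdots$ in \eqref{eq:laplaceY} shows that $Y_\ell$ has mean $\ell$ and variance $2\ell$. For large $\ell$ and a smooth, slowly varying $u$ one expects $\mathbb{E}u(Y_\ell)\approx u(\ell)+\ell u''(\ell)$. With $-\log(1-u)\approx u+\frac12u^2$ and $h_\theta\approx1-\sqrt{2\theta}$, the terms linear in $u$ cancel to leading order in \eqref{eq:fixed}, leaving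
\begin{equation}\label{eq:heur}
\ell u''\approx\tfrac12u^2+\sqrt{2\theta}\,u .
\end{equation}
The substitution $\ell=x/\sqrt\theta$, $u=\sqrt\theta\,V(x)$ makes all three terms of order $\theta$ and produces the equation of Theorem~\ref{thm:law}(b). Sizes of order $1/\theta$ thus go with local times of order $1/\sqrt\theta$, which suggests that $\tau_n$ has order $\sqrt n$ and, by \eqref{eq:reduction}, explains the exponent $3/2$.

For $\theta=0$, the function $\gamma/\ell$ solves $\ell u''=\frac12u^2$ if and only if $2\gamma=\frac12\gamma^2$, so one guesses $q(\ell)\sim\gamma/\ell$ with $\gamma=4$. If $\varphi_n(\ell)\approx\varphi(\ell/\sqrt n)$, then the substitution $s=\ell/\sqrt t$ gives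
\[
q(\ell)\approx\int_0^\infty(2\pi t^3)^{-1/2}\varphi(\ell/\sqrt t)\,dt=\frac{2}{\sqrt{2\pi}\,\ell}\int_0^\infty\varphi(s)\,ds ,
\]
so $m_n\approx\frac\gamma2\sqrt{2\pi n}$ and $\mathbb{E}\,C_n^+\approx\gamma\sqrt{2\pi}\,n^{3/2}$. In these terms \eqref{eq:question} corresponds to $\gamma=6$.

Four points need proof. We know nothing about the smoothness of $u_\theta$; the limiting equation also has the solution $0$; the function $q$ mixes all sizes, and $\int^\infty q$ diverges; and a generating function controls $m_n$ only on average. They are treated in this order.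

\section{A priori bounds}\label{sec:bounds}

The upper bounds come from explicit supersolutions. The first is the guess $4/\ell$, shifted so that it equals $1$ at $\ell=0$. The second must be integrable at infinity. For $\ell\gg1/\sqrt\theta$ the term $\sqrt{2\theta}\,u$ in \eqref{eq:heur} dominates $\ell u''=6u/\ell$ when $u$ is a multiple of $\ell^{-2}$, so an inverse square is a candidate in that range.

\begin{lemma}\label{lem:moments}
For $\ell>0$ and $L=\ell+4$,
\[
\mathbb{E}(Y_\ell+4)^{-1}\le L^{-1}+2L^{-2},\qquad\mathbb{E}(Y_\ell+4)^{-2}\le L^{-2}+8L^{-3}.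
\]
\end{lemma}

\begin{proof}
For $k=1,2$ we have $(y+4)^{-k}=\int_0^\infty s^{k-1}e^{-s(y+4)}ds$. Use \eqref{eq:laplaceY} and substitute $r=s/(1+s)$, so that $s=r/(1-r)$, $ds=dr/(1-r)^2$ and $4s=4r+\beta(r)$ with $\beta(r)=4r^2/(1-r)$:
\[
\mathbb{E}(Y_\ell+4)^{-k}=\int_0^1r^{k-1}e^{-Lr}\,e^{-\beta(r)}(1-r)^{-k-1}\,dr .
\]
We claim that on $[0,1)$
\[
e^{-\beta(r)}(1-r)^{-2}\le1+2r,\qquad e^{-\beta(r)}(1-r)^{-3}\le1+4r .
\]
The lemma follows, since $\int_0^\infty e^{-Lr}(1+2r)\,dr=L^{-1}+2L^{-2}$ and $\int_0^\infty re^{-Lr}(1+4r)\,dr=L^{-2}+8L^{-3}$. In both claims the logarithms of the two sides vanish at $r=0$, so it suffices to compare their derivatives. Note that $\beta'(r)=4r(2-r)/(1-r)^2\ge8r/(1-r)$. The first claim holds because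
\[
\frac2{1-r}-\frac2{1+2r}=\frac{6r}{(1-r)(1+2r)}\le\frac{8r}{1-r}\le\beta'(r).
\]
For the second we need $\frac3{1-r}-\beta'(r)\le\frac4{1+4r}$. After multiplication by $(1-r)^2(1+4r)$ this reads $(3-11r+4r^2)(1+4r)\le4(1-r)^2$, that is, $1-9r+44r^2-16r^3\ge0$. On $[0,1]$ the left side is at least $1-9r+28r^2$, which is positive because $81<112$.
\end{proof}

\begin{proposition}\label{prop:bounds}
Let $A=32/c_0$. Then
\begin{align}
u_\theta(\ell)&\le\frac4{\ell+4}&&(\theta\ge0,\ \ell\geq0),\label{eq:upper1}\\
u_\theta(\ell)&\le\frac{A}{\sqrt\theta\,(\ell+4)^2}&&(0<\theta\le1,\ \ell\geq0),\label{eq:upper2}\\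
q(\ell)&\ge\frac1{3e\,\ell}&&(\ell\ge1).\label{eq:lower}
\end{align}
\end{proposition}

\begin{proof}
Write $h=h_\theta$, $L=\ell+4$, and let $w_1,w_2$ be the right sides of \eqref{eq:upper1} and \eqref{eq:upper2}. By Lemma~\ref{lem:moments},
\[
h\,\mathbb{E}w_1(Y_\ell)\le\frac4L+\frac8{L^2}=w_1(\ell)+\tfrac12w_1(\ell)^2\le-\log(1-w_1(\ell)),
\]
and $w_1(0)=1$. So $w_1$ is a supersolution, and Proposition~\ref{prop:fixed} gives \eqref{eq:upper1}.

For \eqref{eq:upper2} take $w=\min(w_1,w_2)$. Since $w_2(0)=2/(c_0\sqrt\theta)>1$, we have $w(0)=1$. If $w(\ell)=w_1(\ell)$, then $h\,\mathbb{E}w(Y_\ell)\le h\,\mathbb{E}w_1(Y_\ell)\le-\log(1-w(\ell))$. Otherwise $w_2(\ell)<w_1(\ell)$, which means $L>8/(c_0\sqrt\theta)$. Then \eqref{eq:h} gives $8/L<c_0\sqrt\theta\le1-h\le\frac1h-1$, and by Lemma~\ref{lem:moments}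
\[
h\,\mathbb{E}w(Y_\ell)\le h\,\mathbb{E}w_2(Y_\ell)\le h\Big(1+\frac8L\Big)w_2(\ell)\le w_2(\ell)\le-\log(1-w(\ell)).
\]
So $w$ is a supersolution.

For \eqref{eq:lower} we use a single high vertex. Let $s_d$ be the probability that $\mathcal T$ has height at least $d$. A tree has height at most $d$ if and only if all subtrees $T_v$ have height at most $d-1$, so \eqref{eq:expformula} at $z=1$ gives $1-s_{d+1}=e^{-1}e^{1-s_d}=e^{-s_d}$, and $s_0=1$. Since $1-e^{-x}\ge x/(1+x)$ for $x\geq0$ and $x/(1+x)$ is increasing, $s_d\ge\frac1{d+1}$ implies $s_{d+1}\ge\frac1{d+2}$; hence $s_d\ge\frac1{d+1}$ for all $d$. Take $d=\lceil\ell\rceil$. A tree of height at least $d$ has a vertex of height $d$, unvisited with probability $e^{-\ell/d}\ge e^{-1}$ by Corollary~\ref{cor:miss}. So $q(\ell)\ge e^{-1}s_d\ge e^{-1}/(\ell+2)\ge1/(3e\ell)$.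
\end{proof}

\section{Limit points solve a differential equation}\label{sec:ode}

We rescale as in Section~\ref{sec:heur} and treat two cases at once. For $\varepsilon>0$ let either
\[
\text{(i)}\ \ \theta=0,\ \kappa=0,\qquad\text{or}\qquad\text{(ii)}\ \ \theta=\varepsilon^2,\ \kappa=\sqrt2,
\]
and put $w_\varepsilon(x)=\varepsilon^{-1}u_\theta(x/\varepsilon)$ for $x>0$. In both cases $(1-h_\theta)/\varepsilon\to\kappa$ by \eqref{eq:h}, the function $w_\varepsilon$ is nonincreasing, and $0\le w_\varepsilon(x)\le\min(1/\varepsilon,4/x)$ by \eqref{eq:upper1}. Monotonicity replaces smoothness as the source of compactness, through two standard facts about functions $f_k$ on $(0,\infty)$ that are all nondecreasing or all nonincreasing.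
\begin{enumerate}
\item[(H1)] (Helly's selection theorem.) If the $f_k$ are uniformly bounded on compact sets, a subsequence converges almost everywhere to a monotone function.
\item[(H2)] If $f_k\to f$ on a dense set and $f$ is continuous at $x$, then $f_k(x)\to f(x)$; to see this, squeeze $f_k(x)$ between values of $f_k$ at points of the dense set on either side of $x$.
\end{enumerate}

\begin{proposition}\label{prop:ode}
In each of the two cases, every sequence $\varepsilon\downarrow0$ has a subsequence along which $w_\varepsilon$ converges pointwise on $(0,\infty)$ to a function $w\in C^2(0,\infty)$ with $xw''=\frac12w^2+\kappa w$.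
\end{proposition}

\begin{proof}
By (H1), along a subsequence $w_\varepsilon\to w$ almost everywhere. We cannot expand $u_\theta$, so we integrate \eqref{eq:fixed} against a smooth test function and move the averaging operator onto it. Write $u=u_\theta$, $h=h_\theta$.

\emph{The adjoint kernel.} The variable $Y_\ell$ has an atom $e^{-\ell}$ at $0$, and on $(0,\infty)$ the density
\[
k(\ell,y)=\sum_{N\ge1}\frac{e^{-\ell}\ell^N}{N!}\cdot\frac{e^{-y}y^{N-1}}{(N-1)!}.
\]
Read as a function of $\ell$, this is the density of a variable $Z_y$ which is a sum of $2+M$ independent exponentials of mean $1$, with $M=N-1$ Poisson of mean $y$. For $s<1$,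
\begin{equation}\label{eq:mgf}
\mathbb{E}\,e^{sZ_y}=(1-s)^{-2}e^{ys/(1-s)} .
\end{equation}
Let $f$ be smooth with support in $[a,b]\subset(0,\infty)$, and put $Q_\varepsilon f(y)=\mathbb{E}f(\varepsilon Z_{y/\varepsilon})$. By Fubini's theorem, which applies as $0\le u\le1$ and $f$ has compact support,
\[
\int f(x)\int k(x/\varepsilon,y')u(y')\,dy'\,dx=\varepsilon\int u(y')\,\mathbb{E}f(\varepsilon Z_{y'})\,dy'=\varepsilon\int w_\varepsilon\,Q_\varepsilon f\,dy .
\]
Multiply \eqref{eq:fixed} at $\ell=x/\varepsilon$ by $\varepsilon^{-2}f(x)$, integrate, and subtract $\varepsilon^{-2}\int f(x)u(x/\varepsilon)\,dx=\varepsilon^{-1}\int fw_\varepsilon\,dy$ from both sides: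
\begin{multline}\label{eq:weakeps}
\varepsilon^{-2}\int f(x)\big[-\log(1-u)-u\big](x/\varepsilon)\,dx\\
=\frac h{\varepsilon^2}\int f(x)e^{-x/\varepsilon}dx+\int w_\varepsilon\,\frac{Q_\varepsilon f-f}\varepsilon\,dy-\frac{1-h}\varepsilon\int w_\varepsilon\,Q_\varepsilon f\,dy .
\end{multline}
On $[a,b]$ we have $u(x/\varepsilon)\le4\varepsilon/a$, and $0\le-\log(1-u)-u-\frac12u^2\le u^3$ for $u\le\frac12$. So the left side is $\frac12\int fw_\varepsilon^2\,dx+O(\varepsilon)$, which tends to $\frac12\int fw^2$ by bounded convergence. The first term on the right is $O(\varepsilon^{-2}e^{-a/\varepsilon})$.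

\emph{The range $a/2\le y\le2b$.} The logarithm of \eqref{eq:mgf} is $-2\log(1-s)+y\sum_{j\ge1}s^j$, so the $j$-th cumulant of $Z_y$ is $2(j-1)!+y\,j!$. Thus $Z_y$ has mean $y+2$, variance $2y+2$, and fourth central moment $12+24y+3(2y+2)^2=O(1+y^2)$. For $\Delta=\varepsilon Z_{y/\varepsilon}-y$ this gives, uniformly in the range,
\[
\mathbb{E}\Delta=2\varepsilon,\qquad\mathbb{E}\Delta^2=2y\varepsilon+6\varepsilon^2,\qquad\mathbb{E}|\Delta|^3\le(\mathbb{E}\Delta^4)^{3/4}=O(\varepsilon^{3/2}).
\]
By Taylor's formula with third-order remainder, $(Q_\varepsilon f-f)/\varepsilon\to2f'+yf''=(yf)''$ uniformly, and in particular $Q_\varepsilon f\to f$ uniformly. Here $w_\varepsilon\le8/a$, so bounded convergence applies.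

\emph{The ranges $y<a/2$ and $y>2b$.} Here $f=0$, and $|Q_\varepsilon f(y)|\le\|f\|_\infty\,\mathbb{P}(a\le\varepsilon Z_{y/\varepsilon}\le b)$. Markov's inequality with \eqref{eq:mgf} at $s=\frac14$ and at $s=-\frac12$ gives
\begin{align*}
\mathbb{P}(\varepsilon Z_{y/\varepsilon}\ge a)&\le\tfrac{16}9\,e^{-a/(4\varepsilon)+y/(3\varepsilon)}\le\tfrac{16}9\,e^{-a/(12\varepsilon)}&&(y<a/2),\\
\mathbb{P}(\varepsilon Z_{y/\varepsilon}\le b)&\le e^{b/(2\varepsilon)-y/(3\varepsilon)}\le e^{-y/(12\varepsilon)}&&(y>2b).
\end{align*}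
As $w_\varepsilon\le1/\varepsilon$, the integral of $\varepsilon^{-1}w_\varepsilon|Q_\varepsilon f|$ over these ranges is $O(\varepsilon^{-2}e^{-a/(12\varepsilon)}+\varepsilon^{-1}e^{-b/(6\varepsilon)})$, which tends to $0$.

\emph{Regularity.} In the limit, \eqref{eq:weakeps} becomes $\frac12\int fw^2=\int w\,(yf)''\,dy-\kappa\int wf$. Every smooth function $\chi$ of compact support in $(0,\infty)$ has the form $yf$, so $\int w\chi''=\int R\chi$ with $R=(\frac12w^2+\kappa w)/y$, which is locally bounded. The function $W(x)=\int_1^x(x-t)R(t)\,dt$ is $C^1$ and satisfies $\int W\chi''=\int R\chi$. A locally integrable function whose second distributional derivative vanishes is almost everywhere equal to an affine function; hence $w$ agrees almost everywhere with a $C^1$ function. Replace $w$ by it. Then $R$ is continuous, $W$ is $C^2$ with $W''=R$, and so $w$ is $C^2$ with $w''=R$. By (H2), $w_\varepsilon\to w$ everywhere along the subsequence.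
\end{proof}

\section{Identifying the limits}\label{sec:identify}

If all functions $w$ produced by Proposition~\ref{prop:ode} coincide, then $w_\varepsilon(x)\to w(x)$ as $\varepsilon\downarrow0$ for every $x$. In case (i) the crude lower bound \eqref{eq:lower} suffices for this; its role is to exclude $w=0$ and any solution that approaches $0$ on the scale $1/x$. The sharp result in case (i) then provides the boundary condition at $0$ in case (ii).

\begin{proposition}\label{prop:four}
$\lim_{\ell\to\infty}\ell\,q(\ell)=4$.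
\end{proposition}

\begin{proof}
Let $w$ be a limit in case (i), and let $c=1/(3e)$. By \eqref{eq:upper1} and \eqref{eq:lower}, $c/x\le w(x)\le4/x$. The equation $xw''=\frac12w^2$ is invariant under $w(x)\mapsto\lambda w(\lambda x)$, so it becomes autonomous in the variables $x=e^t$, $\omega(t)=xw(x)$. One computes $x^3w''=\omega''-3\omega'+2\omega$, so $\omega''-3\omega'+2\omega=\frac12\omega^2$. The function $M=4-\omega$ takes values in $[0,4]$ and satisfies
\[
M''-3M'=2\omega-\tfrac12\omega^2=\tfrac12\,\omega M\ge\tfrac c2M\ge0\qquad(t\in\mathbb{R}).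
\]
Thus $e^{-3t}M'$ is nondecreasing. If $M'(t_0)>0$, then $M'(t)\ge M'(t_0)e^{3(t-t_0)}$ for $t\ge t_0$, and $M$ is unbounded; hence $M'\le0$ everywhere. If $M(t_1)>0$, then $(M'-3M)'\ge\frac c2M(t_1)>0$ on $(-\infty,t_1]$, so $M'-3M\to-\infty$ as $t\to-\infty$. As $M$ is bounded, $M'\to-\infty$ there, and again $M$ is unbounded. So $M=0$ and $w=4/x$. Therefore $\varepsilon^{-1}q(x/\varepsilon)\to4/x$ for every $x>0$.
\end{proof}

\begin{lemma}\label{lem:unique}
There is at most one nonnegative $V\in C^2(0,\infty)$ with $xV''=\frac12V^2+\sqrt2V$, $V=4/x+O(1)$ as $x\downarrow0$, and $V(\infty)=0$. Such a $V$ is strictly positive.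
\end{lemma}

\begin{proof}
Let $V_1,V_2$ be two such functions and $D=V_1-V_2$. Then $D$ is bounded near $0$, tends to $0$ at $\infty$, and
\[
D''=\frac Dx\Big(\frac{V_1+V_2}2+\sqrt2\Big).
\]
Suppose $D(x_0)>0$, and let $(a,b)$ be the maximal interval containing $x_0$ on which $D>0$. Since $V_1,V_2\ge0$, $D$ is convex on $(a,b)$, and $D\to0$ at $b\le\infty$. If $D'(x)>0$ for some $x\in(a,b)$, then $D$ increases on $[x,b)$ from a positive value and cannot tend to $0$. So $D$ is nonincreasing on $(a,b)$. If $a>0$, then $D(a)=0$ and hence $D\le0$ on $(a,b)$, which is false. So $a=0$ and $D\ge D(x_0)$ on $(0,x_0]$. Choose $x_1<x_0$ with $V_1,V_2\ge2/x$ on $(0,x_1]$. There $D''\ge2D(x_0)/x^2$, and since $D'(x_1)\le0$,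
\[
-D'(x)\ge2D(x_0)\Big(\frac1x-\frac1{x_1}\Big)\qquad(0<x<x_1).
\]
Integrating, $D(x)\to\infty$ as $x\downarrow0$, contrary to boundedness. So $D\le0$, and exchanging $V_1$ and $V_2$ gives $D=0$.

If $V(x_0)=0$, then $x_0$ is a minimum of $V$, so $V'(x_0)=0$. The equation $V''=(\frac12V^2+\sqrt2V)/x$ is locally Lipschitz in $V$ on $x>0$, so uniqueness for the initial value problem gives $V=0$, contradicting the behavior at $0$.
\end{proof}

\begin{proposition}\label{prop:V}
A function $V$ as in Lemma~\ref{lem:unique} exists. It satisfies $\frac4x-\sqrt2\le V(x)\le\min\big(\frac4x,\frac A{x^2}\big)$, and for every $x>0$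
\[
v_\theta(x):=\theta^{-1/2}u_\theta(x\theta^{-1/2})\to V(x)\qquad(\theta\downarrow0).
\]
\end{proposition}

\begin{proof}
The function $v_\theta$ is $w_\varepsilon$ in case (ii). Let $V$ be a limit given by Proposition~\ref{prop:ode}. By \eqref{eq:upper1} and \eqref{eq:upper2}, $0\le v_\theta(x)\le\min(4/x,A/x^2)$ for $\theta\le1$. By $h_\theta\le1$, \eqref{eq:Fdiff} and Proposition~\ref{prop:four},
\[
v_\theta(x)\ge\theta^{-1/2}F_\theta(x\theta^{-1/2})\ge\theta^{-1/2}q(x\theta^{-1/2})-\sqrt2\ \to\ \frac4x-\sqrt2 .
\]
So $V$ obeys the stated bounds and has the properties listed in Lemma~\ref{lem:unique}. All limits therefore coincide.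
\end{proof}

Lemma~\ref{lem:unique} and Proposition~\ref{prop:V} prove Theorem~\ref{thm:law}(b). Since $h_\theta\to1$, Proposition~\ref{prop:V} applied with $a\theta$ in place of $\theta$ gives, for fixed $a,x>0$,
\begin{equation}\label{eq:Fscale}
\theta^{-1/2}F_{a\theta}(x\theta^{-1/2})=h_{a\theta}\sqrt a\,v_{a\theta}(\sqrt a\,x)\to\sqrt a\,V(\sqrt a\,x)\qquad(\theta\downarrow0).
\end{equation}

\section{The mean local time on average}\label{sec:average}

Integrating $F_\theta$ over $\ell$ gives $\sum_np_nm_ne^{-\theta n}$. The rescaled limit $V$ is not integrable at $0$, so we integrate the difference of two such functions. The singularities $4/x$ cancel, and yet their coefficient alone determines the result. The uniqueness of $V$ is used because $v_{a\theta}$ and $v_{b\theta}$ must have the same limit.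

\begin{lemma}\label{lem:abel}
For $0<a<b$, $\ \sum_np_nm_n(e^{-a\theta n}-e^{-b\theta n})\to2\log(b/a)$ as $\theta\downarrow0$.
\end{lemma}

\begin{proof}
By Tonelli's theorem and the substitution $\ell=x/\sqrt\theta$, the sum equals
\[
\int_0^\infty\theta^{-1/2}\,(F_{a\theta}-F_{b\theta})(x\theta^{-1/2})\,dx .
\]
By \eqref{eq:Fscale} the integrand tends to $\sqrt aV(\sqrt ax)-\sqrt bV(\sqrt bx)$. For $a\theta\le1$ it lies between $0$ and $\min(\sqrt{2b},A/(\sqrt a\,x^2))$, by \eqref{eq:Fdiff} and by $F_{a\theta}\le u_{a\theta}$ with \eqref{eq:upper2}. Dominated convergence applies. As $V$ is integrable at $\infty$ and $V=4/x+O(1)$ at $0$, the limit is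
\[
\lim_{\delta\downarrow0}\Big(\int_{\sqrt a\,\delta}^\infty V-\int_{\sqrt b\,\delta}^\infty V\Big)=\lim_{\delta\downarrow0}\int_{\sqrt a\,\delta}^{\sqrt b\,\delta}V(x)\,dx=4\log\sqrt{b/a}=2\log(b/a).\qedhere
\]
\end{proof}

To invert this we recall the continuity theorem for Laplace transforms. Let $\mu_N$ be finite measures on $[0,\infty)$ such that $\int e^{-\lambda t}\mu_N(dt)\to\Phi(\lambda)<\infty$ for every $\lambda\ge0$, and suppose $\Phi(\lambda)\to\Phi(0)$ as $\lambda\downarrow0$. Then $\Phi$ is the Laplace transform of a unique finite measure $\mu$, and $\mu_N\to\mu$ weakly. Weak convergence implies $\int f\,d\mu_N\to\int f\,d\mu$ for every bounded measurable $f$ that is continuous $\mu$-almost everywhere, and $\mu(O)\le\liminf\mu_N(O)$ for open $O\subset[0,\infty)$.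

\begin{proposition}\label{prop:average}
For $0<c<d$,
\begin{equation}\label{eq:average}
\sum_{cN<n\le dN}p_nm_n\to2\log(d/c)\qquad(N\to\infty).
\end{equation}
\end{proposition}

\begin{proof}
Let $\sigma_N$ be the measure with mass $p_nm_n(e^{-n/N}-e^{-2n/N})$ at the point $n/N$, $n\ge1$. By Lemma~\ref{lem:abel} with $\theta=1/N$, $a=1+\lambda$, $b=2+\lambda$, its Laplace transform at $\lambda\ge0$ tends to $2\log\frac{2+\lambda}{1+\lambda}$. Frullani's integral $\int_0^\infty(e^{-ay}-e^{-by})\frac{dy}y=\int_a^b\frac{ds}s$ identifies this as the transform of the finite measure $\sigma(dy)=(e^{-y}-e^{-2y})\frac{2\,dy}y$. So $\sigma_N\to\sigma$ weakly. Integrate the function $1_{(c,d]}(y)/(e^{-y}-e^{-2y})$, which is bounded and continuous except at $c$ and $d$.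
\end{proof}

This already refutes \eqref{eq:question}: by \eqref{eq:reduction} it would give $m_n\sim3\sqrt{2\pi n}$, hence $p_nm_n\sim3/n$, and the sum in \eqref{eq:average} would tend to $3\log(d/c)$. But \eqref{eq:average} alone does not give $p_nm_n\sim2/n$; the sequence equal to $4/n$ for even $n$ and to $0$ for odd $n$ has the same block sums. Some regularity of $m_n$ in $n$ is needed.

\section{Monotonicity in the size}\label{sec:mono}

If $T$ is a subtree of $T'$ with the same root, then $g_{T'}\le g_T$, by \eqref{eq:product} and induction on the height. So one expects $g_n$ to decrease in $n$. We prove this without coupling whole trees: we detach one subtree from the root and couple only its size.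

For $\ell>0$ let $a_j=a_j(\ell)=\mathbb{E}[g_j(Y_\ell);Y_\ell>0]$, so that \eqref{eq:G} reads $G=\frac ze\exp B$ with $G=\sum_np_ng_n(\ell)z^n$ and $B=\sum_jp_ja_jz^j$. Differentiating, $zG'-G=G\cdot zB'$, and the coefficient of $z^{n+1}$ gives $np_{n+1}g_{n+1}=\sum_{j=1}^njp_ja_j\,p_{n+1-j}g_{n+1-j}$. The same computation for $H=\frac zee^H$ gives this identity with all $a_j$ and $g_j$ replaced by $1$. Hence, for $n\ge1$,
\begin{equation}\label{eq:J}
g_{n+1}(\ell)=\mathbb{E}\big[a_{J_n}(\ell)\,g_{n+1-J_n}(\ell)\big],\qquad\mathbb{P}(J_n=j)=\pi_n(j):=\frac{jp_j\,p_{n+1-j}}{np_{n+1}},\quad1\le j\le n,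
\end{equation}
and the weights $\pi_n(j)$ sum to $1$. One has $\pi_n(j)=\binom{n-1}{j-1}j^{j-1}(n+1-j)^{n-j-1}/(n+1)^{n-1}$, so $J_n$ is distributed as the size of the subtree $T_v$ of $T_{n+1}$ that contains the vertex $1$. For instance $\pi_2(1)=\frac13$ and $\pi_2(2)=\frac23$, as in Example~\ref{ex:small}. When $n$ grows by one, the extra vertex should go either to the detached subtree or to the rest. The next lemma says this; it is the place where the exact values of $p_n$ matter.

\begin{lemma}\label{lem:couple}
For each $n\ge1$, $J_n$ and $J_{n+1}$ can be coupled so that $J_n\le J_{n+1}\le J_n+1$.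
\end{lemma}

\begin{proof}
Let $\alpha_j=p_{j+1}/p_j=e^{-1}(1+\frac1j)^{j-1}$ and $\beta_j=\frac{j+1}j\alpha_j=e^{-1}(1+\frac1j)^j$. Both increase in $j\ge1$: using $\log(1+\frac1x)\ge\frac1{x+1}$,
\[
\frac d{dx}\Big[(x-1)\log\Big(1+\frac1x\Big)\Big]=\log\Big(1+\frac1x\Big)-\frac{x-1}{x(x+1)}\ge\frac1{x(x+1)}>0,
\]
and $\frac d{dx}[x\log(1+\frac1x)]=\log(1+\frac1x)-\frac1{x+1}\ge0$. For $1\le j\le n$,
\[
\frac{\pi_{n+1}(j)}{\pi_n(j)}=\frac n{n+1}\cdot\frac{\alpha_{n+1-j}}{\alpha_{n+1}}<1,\qquad
\frac{\pi_{n+1}(j+1)}{\pi_n(j)}=\frac{n\,\beta_j}{(n+1)\,\alpha_{n+1}}\le\frac{n\,\beta_n}{(n+1)\,\alpha_{n+1}}=\frac{\alpha_n}{\alpha_{n+1}}\le1 .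
\]
Summing the first inequality from below gives $\mathbb{P}(J_{n+1}\le j)\le\mathbb{P}(J_n\le j)$ for $j\le n$; for $j>n$ both sides are $1$. Summing the second from above gives $\mathbb{P}(J_{n+1}>j)\le\mathbb{P}(J_n+1>j)$ for $1\le j\le n$; for other $j$ the two sides are equal. Thus for all integers $j$
\[
\mathbb{P}(J_n+1\le j)\le\mathbb{P}(J_{n+1}\le j)\le\mathbb{P}(J_n\le j).
\]
Let $Q_n(t)=\min\{j:\mathbb{P}(J_n\le j)\ge t\}$ for $0<t<1$. The display gives $Q_n\le Q_{n+1}\le Q_n+1$, and for $U$ uniform on $(0,1)$ the variables $Q_n(U)$, $Q_{n+1}(U)$ have the laws of $J_n$, $J_{n+1}$.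
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:law}(a)]
We show $g_1\ge g_2\ge\cdots$ on $(0,\infty)$ by induction. First, $g_1=1\ge g_2$. Suppose $g_1\ge\dots\ge g_{n+1}$ with $n\ge1$. Then $a_1(\ell)\ge\dots\ge a_{n+1}(\ell)\ge0$ for each $\ell$. In the coupling of Lemma~\ref{lem:couple}, $J_n\le J_{n+1}\le n+1$ and $n+1-J_n\le n+2-J_{n+1}\le n+1$. By \eqref{eq:J},
\[
g_{n+2}=\mathbb{E}\big[a_{J_{n+1}}\,g_{n+2-J_{n+1}}\big]\le\mathbb{E}\big[a_{J_n}\,g_{n+1-J_n}\big]=g_{n+1}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]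
By Theorem~\ref{thm:law}(a), $m_n=\int_0^\infty\varphi_n$ is nondecreasing. For $0<c<d$, a Riemann sum gives $\sum_{cN<n\le dN}p_n\sim2(2\pi N)^{-1/2}(c^{-1/2}-d^{-1/2})$. For $d>1$, $m_N\sum_{N<n\le dN}p_n\le\sum_{N<n\le dN}p_nm_n$, and for $0<c<1$, $m_N\sum_{cN<n\le N}p_n\ge\sum_{cN<n\le N}p_nm_n$. With \eqref{eq:average},
\[
\sqrt{2\pi}\,\frac{\log(1/c)}{c^{-1/2}-1}\le\liminf_{N\to\infty}\frac{m_N}{\sqrt N}\le\limsup_{N\to\infty}\frac{m_N}{\sqrt N}\le\sqrt{2\pi}\,\frac{\log d}{1-d^{-1/2}} .
\]
As $c\uparrow1$ and $d\downarrow1$ both bounds tend to $2\sqrt{2\pi}$. So $m_n\sim2\sqrt{2\pi n}$, and \eqref{eq:reduction} gives $\mathbb{E}\,C_n^+\sim4\sqrt{2\pi}\,n^{3/2}$.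
\end{proof}

\section{The limit law}\label{sec:law}

It remains to prove Theorem~\ref{thm:law}(c). We now invert the Laplace transform in $n$ at a fixed rescaled level $x$, without integrating over the level. This gives the limit of $\varphi_{\lceil tN\rceil}(x\sqrt N)$ as a function of $t$. Monotonicity in $n$ upgrades weak to pointwise convergence, and a scaling identity converts the variable $t$ into the variable $x$.

\emph{Tail bound.} By Theorem~\ref{thm:law}(a) and \eqref{eq:upper2} with $\theta=1/n$,
\[
\varphi_n(\ell)\sum_{n\le k\le2n}p_ke^{-k/n}\le F_{1/n}(\ell)\le\frac{A\sqrt n}{\ell^2}.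
\]
The sum has more than $n$ terms, each at least a positive constant times $n^{-3/2}$. Hence there is a constant $A_1$ with
\begin{equation}\label{eq:tail}
\varphi_n(\ell)\le A_1n/\ell^2\qquad(n\ge1,\ \ell>0).
\end{equation}

\emph{A limit measure.} Fix $x>0$, and let $\mu_N$ have mass $\sqrt N\,p_n\varphi_n(x\sqrt N)$ at $n/N$, $n\ge1$. Its Laplace transform at $\lambda\geq0$ is $\sqrt N\,F_{\lambda/N}(x\sqrt N)$. For $\lambda>0$ this tends to $\Phi_x(\lambda):=\sqrt\lambda\,V(\sqrt\lambda\,x)$ by \eqref{eq:Fscale}; for $\lambda=0$ it tends to $4/x$ by Proposition~\ref{prop:four}, and $4/x=\lim_{\lambda\downarrow0}\Phi_x(\lambda)$. By the continuity theorem, $\mu_N\to\mu_x$ weakly, where $\mu_x$ has Laplace transform $\Phi_x$. By \eqref{eq:tail} and $np_n=O(n^{-1/2})$, there is a constant $A_2$ with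
\[
\mu_N([0,\delta))\le\sqrt N\sum_{n\le\delta N}p_n\frac{A_1n}{x^2N}\le\frac{A_2\sqrt\delta}{x^2},
\]
so $\mu_x(\{0\})\le A_2\sqrt\delta/x^2$ for all $\delta>0$, and $\mu_x$ has no atom at $0$.

\emph{Its density.} The functions $\psi_N(t)=\varphi_{\lceil tN\rceil}(x\sqrt N)$, $t>0$, are nondecreasing with values in $[0,1]$. Let $\psi$ be the limit of a subsequence given by (H1). For $f$ continuous with compact support in $(0,\infty)$, since $\lceil tN\rceil=n$ on an interval of length $1/N$,
\[
\int f\,d\mu_N=\int_0^\infty f\Big(\frac{\lceil tN\rceil}N\Big)N^{3/2}p_{\lceil tN\rceil}\,\psi_N(t)\,dt\ \to\ \int_0^\infty f(t)\,(2\pi t^3)^{-1/2}\psi(t)\,dt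
\]
along the subsequence. Dominated convergence applies because for large $N$ the integrands vanish off a fixed compact subset of $(0,\infty)$, and $N^{3/2}p_{\lceil tN\rceil}=O(t^{-3/2})$. So $\mu_x(dt)=(2\pi t^3)^{-1/2}\psi(t)\,dt$, and $\psi$ is determined almost everywhere. All such $\psi$ therefore have the same left-continuous version $\psi_x$. By (H1) and (H2), every subsequence of $(\psi_N)$ has a further subsequence converging to $\psi_x(t)$ at each continuity point $t$ of $\psi_x$; hence $\psi_N(t)\to\psi_x(t)$ at these points.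

\emph{Scaling.} We have $\Phi_x(\lambda)=x^{-1}\Phi_1(\lambda x^2)$, so $\mu_x$ is $x^{-1}$ times the image of $\mu_1$ under $t\mapsto x^2t$. That measure has density
\[
x^{-1}\cdot x^{-2}\big(2\pi t^3/x^6\big)^{-1/2}\psi_1(t/x^2)=(2\pi t^3)^{-1/2}\psi_1(t/x^2).
\]
Thus $\psi_x(t)=\psi_1(t/x^2)$ almost everywhere, and everywhere by left-continuity.

\emph{Conclusion.} Let $\varphi(s)=\psi_1(1/s^2)$, a nonincreasing right-continuous function from $(0,\infty)$ to $[0,1]$. Then $\psi_x(t)=\varphi(x/\sqrt t)$, and the statement that $\mu_x$ has Laplace transform $\Phi_x$ is the identity in (c). The identity determines $\varphi$, because a Laplace transform determines a density almost everywhere and $\varphi$ is right-continuous. The point $t=1$ is a continuity point of $\psi_x$ exactly when $x$ is a continuity point of $\varphi$, and then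
\[
\mathbb{P}(\tau_N/\sqrt N>x)=\varphi_N(x\sqrt N)=\psi_N(1)\to\varphi(x).
\]
By \eqref{eq:tail}, $\varphi_N(x\sqrt N)\le A_1/x^2$, so $\varphi(\infty)=0$, and $\varphi$ is the survival function on $(0,\infty)$ of a probability law on $[0,\infty)$, with mass $1-\varphi(0+)$ at $0$. The distribution functions converge at all its continuity points: for $x>0$ this was just shown, for $x<0$ they vanish, and if $0$ is a continuity point the limit there is $0=\mathbb{P}(\tau_N\le0)$, $N\ge2$. This is convergence in law. Finally, $\varphi_n(s\sqrt n)\le\min(1,A_1/s^2)$, so dominated convergence and $m_n\sim2\sqrt{2\pi n}$ give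
\[
\int_0^\infty\varphi(s)\,ds=\lim_{n\to\infty}\int_0^\infty\varphi_n(s\sqrt n)\,ds=\lim_{n\to\infty}\frac{m_n}{\sqrt n}=2\sqrt{2\pi}.
\]
This completes the proof of Theorem~\ref{thm:law}.

\begin{thebibliography}{1}

\bibitem{cover}
\emph{Random Walk Covering of Some Special Trees},
\texttt{http://www.stat.berkeley.edu/\textasciitilde{}aldous/Papers/me51.pdf}.

\end{thebibliography}
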